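\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Strongly closed subalgebras of $B(\ell_1)$ of every order}


\begin{abstract}
A strongly closed algebra $\mathcal A$ of operators on a Banach space $X$ has order $n$ if $n$ is the least number such that $\mathcal A$ preserves a closed subspace of $X^n$ that is not preserved by all of $B(X)$. Order $1$ means that $\mathcal A$ has a nontrivial closed invariant subspace, and in finite dimensions only the orders $1$ and $2$ occur. We prove that on real or complex $\ell_1$ every order $n\ge 1$ occurs. For $n\ge2$ the algebra is constructed from rank-one perturbations of damped free shifts. It is $(n-1)$-fold topologically transitive, and yet it preserves a nonzero closed subspace of $X^n$ all of whose nonzero elements are linearly independent $n$-tuples.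
\end{abstract}

\section{The question}\label{sec:question}

Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$ and let $B(X)$ be the algebra of bounded linear operators on $X$. The \emph{strong topology} on $B(X)$ is the topology of pointwise convergence of nets. A basis of neighborhoods of $0$ is formed by the sets $\{T:\|Tx_i\|<\varepsilon,\ i=1,\dots,n\}$ with $\varepsilon>0$ and $x_1,\dots,x_n\in X$ linearly independent. The strong closure of a subalgebra is again a subalgebra.

Strongly closed algebras arise as stabilizers. For a closed subspace $M$ of $X^n$ put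
\[
\mathcal A(M)=\{T\in B(X):(Tx_1,\dots,Tx_n)\in M\text{ for all }(x_1,\dots,x_n)\in M\}.
\]
This is an algebra. It is strongly closed: if $T_\nu\to T$ strongly and $(x_i)\in M$, then $(T_\nu x_i)\to(Tx_i)$ in $X^n$, and $M$ is closed. We call a subalgebra \emph{proper} if it is not all of $B(X)$. It is known that, for $\dim X\ge2$, every proper strongly closed subalgebra lies in some proper $\mathcal A(M)$; a proof is included in Corollary~\ref{cor:order} below.

\begin{definition}
A strongly closed subalgebra $\mathcal A\subset B(X)$ is \emph{of order $n$} if it is contained in a proper algebra $\mathcal A(M)$ with $M\subset X^n$ a closed subspace, and it is contained in no proper algebra $\mathcal A(M)$ with $M\subset X^k$ a closed subspace and $k<n$.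
\end{definition}

For $n=1$, a rank-one operator that maps some vector of $M$ outside $M$ shows that $\mathcal A(M)$ is proper exactly when $0\ne M\ne X$. So order $1$ means that there is a nontrivial closed invariant subspace. For $n=2$, the first example to look at is the graph $M=\{(x,Jx):x\in X\}$ of an operator $J\in B(X)$. Here $\mathcal A(M)$ is the commutant $\{J\}'$ of $J$, which is proper if $J$ is not scalar. Thus a strongly closed algebra that has no nontrivial closed invariant subspace and commutes with a nonscalar operator has order $2$. The commutant of an operator on $\ell_1$ without a nontrivial closed invariant subspace is a known example.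

The following question is posed in \cite{source}: \emph{does there exist, for every natural $n$, a Banach space $X$ such that $B(X)$ has a proper strongly closed subalgebra of order $n$?} Algebra suggests a guess. In finite dimensions, Schur's lemma and the density theorem say that an irreducible algebra is determined by its commutant, so a proper algebra that does not already show itself in $X$ shows itself in $X^2$ (Proposition~\ref{prop:fd}). One might therefore guess that orders above $2$ do not exist. Topological density is much weaker than algebraic transitivity, however, and the answer to the question is yes, with one space for all $n$.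

\begin{theorem}\label{thm:main}
Let $\mathbb K=\mathbb R$ or $\mathbb C$. For every $n\ge1$ the algebra $B(\ell_1)$ contains a proper strongly closed subalgebra of order $n$.
\end{theorem}

For $n=1$ take $\mathcal A(M)$ with $M$ closed and $0\ne M\ne\ell_1$. The rest of the paper is concerned with $n\ge2$. Section~\ref{sec:trans} translates order into transitivity, treats the finite-dimensional case for contrast, and reduces the theorem to a criterion. Section~\ref{sec:toy} shows the idea for $n=2$ with a single perturbed shift. Sections~\ref{sec:constr}--\ref{sec:dense} contain the construction and the proof.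

\section{Order and transitivity}\label{sec:trans}

\begin{definition}
Let $r\ge0$. A subalgebra $A\subset B(X)$ is \emph{$r$-transitive} if for all $1\le k\le r$ and all linearly independent $x_1,\dots,x_k\in X$ the set $\{(Tx_1,\dots,Tx_k):T\in A\}$ is dense in $X^k$. Every subalgebra is $0$-transitive.
\end{definition}

By the Hahn--Banach theorem $B(X)$ itself is $r$-transitive for every $r$, and even $\{(Tx_i)_{i\le k}:T\in B(X)\}=X^k$ for linearly independent $x_1,\dots,x_k$. We identify $X^k$ with $X\otimes\mathbb K^k$, and an operator $T$ acts on it by $T(x\otimes v)=Tx\otimes v$. The subspaces $X\otimes V$ with $V\subset\mathbb K^k$ are preserved by every operator. The next lemma says that a transitive algebra preserves no other closed subspaces.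

\begin{lemma}\label{lem:trans}
Let $A$ be $r$-transitive, $1\le k\le r$, and let $M\subset X^k$ be a closed subspace with $A\subset\mathcal A(M)$. Then $M=X\otimes V$ for some subspace $V\subset\mathbb K^k$, and hence $\mathcal A(M)=B(X)$.
\end{lemma}

\begin{proof}
Write $w\in M$ in the form $w=\sum_{i=1}^s x_i\otimes v_i$ with $s$ minimal. Then $(x_i)$ and $(v_i)$ are linearly independent, so $s\le k\le r$. By transitivity, the elements $\sum_i Tx_i\otimes v_i\in M$ with $T\in A$ approximate $\sum_i y_i\otimes v_i$ for any $y_1,\dots,y_s\in X$. As $M$ is closed, it contains all these sums, so $X\otimes v_i\subset M$ for each $i$. Let $V$ be the span of all $v_i$ that arise in this way from all $w\in M$. Then $X\otimes V\subset M\subset X\otimes V$.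
\end{proof}

\begin{proposition}\label{prop:order}
Let $\dim X\ge2$ and $r\ge1$. A subalgebra $\mathcal A\subset B(X)$ is $r$-transitive if and only if it lies in no proper $\mathcal A(M)$ with $M\subset X^k$ closed and $k\le r$.
\end{proposition}

\begin{proof}
``Only if'' is Lemma~\ref{lem:trans}. Conversely, let $\mathcal A$ lie in no such $\mathcal A(M)$, let $k\le r$, let $x=(x_1,\dots,x_k)$ be a linearly independent tuple, and suppose that
\[
O=\overline{\{(Tx_1,\dots,Tx_k):T\in\mathcal A\}}\ne X^k .
\]
Then $O$ and $O_1=O+\mathbb Kx$ are closed and $\mathcal A$-invariant; for $O_1$ note that $(Tx_i)_i\in O$ for $T\in\mathcal A$. By assumption $\mathcal A(O)=\mathcal A(O_1)=B(X)$. Since $x\in O_1$, we get $O_1\supset\{(Sx_i)_i:S\in B(X)\}=X^k$. So $O$ has codimension $1$. But Lemma~\ref{lem:trans}, applied to $B(X)$, gives $O=X\otimes V$, which has codimension $\dim X\cdot(k-\dim V)$. As $\dim X\ge2$, this is not $1$, a contradiction.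
\end{proof}

\begin{corollary}\label{cor:order}
Let $\dim X\ge2$. Every proper strongly closed subalgebra $\mathcal A$ of $B(X)$ has an order, and the order is $n$ if and only if $\mathcal A$ is $(n-1)$-transitive but not $n$-transitive.
\end{corollary}

\begin{proof}
If $\mathcal A$ were $r$-transitive for every $r$, then every $S\in B(X)$ could be approximated by elements of $\mathcal A$ on every finite linearly independent set, so $\mathcal A$ would be strongly dense and, being strongly closed, equal to $B(X)$. So there is a least $n\ge1$ for which $\mathcal A$ is not $n$-transitive. By Proposition~\ref{prop:order} with $r=n$, $\mathcal A$ lies in a proper $\mathcal A(M)$ with $M\subset X^k$ closed and $k\le n$. By the same proposition with $r=n-1$ (if $n\ge2$; for $n=1$ there is nothing to show), it lies in none with $k\le n-1$. So $k=n$, and the order is $n$. The order is unique by definition, and $n$ is the only number for which $\mathcal A$ is $(n-1)$-transitive but not $n$-transitive, so the equivalence follows.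
\end{proof}

A subalgebra is $r$-transitive if and only if its strong closure is. So Theorem~\ref{thm:main} says that for every $n\ge2$ there is a subalgebra of $B(\ell_1)$ that is $(n-1)$-transitive but not $n$-transitive, and that the set of orders of proper strongly closed subalgebras of $B(\ell_1)$ is all of $\mathbb N$. For contrast, here is the finite-dimensional picture.

\begin{proposition}\label{prop:fd}
Let $2\le\dim X<\infty$. The orders of proper subalgebras of $B(X)$ are: only $1$ if $\mathbb K=\mathbb C$; only $1$ if $\mathbb K=\mathbb R$ and $\dim X$ is odd; exactly $1$ and $2$ if $\mathbb K=\mathbb R$ and $\dim X$ is even.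
\end{proposition}

\begin{proof}
Order $1$ occurs since $\dim X\ge2$. Let $\mathcal A$ be proper without nontrivial invariant subspaces. Then $\mathcal A\ne0$, so the invariant subspace $\{x:\mathcal Ax=0\}$ is not $X$ and hence is $0$. For $x\ne0$ the invariant subspace $\mathcal Ax$ is therefore nonzero, hence equal to $X$. Thus $X$ is a simple faithful $\mathcal A$-module. Let $D$ be its commutant. Its elements are automatically $\mathbb K$-linear, even if $1\notin\mathcal A$: if $\varphi$ is additive and commutes with $\mathcal A$, then $\varphi(c\,ax)=(ca)\varphi(x)=c\,\varphi(ax)$ for $c\in\mathbb K$, $a\in\mathcal A$, $x\in X$, and $\mathcal Ax=X$ for $x\ne0$. By Schur's lemma $D$ is a division algebra, finite-dimensional over $\mathbb K$. By Jacobson's density theorem $\mathcal A=\operatorname{End}_D(X)$, the algebra of all $D$-linear maps. Since $\mathcal A$ is proper, $D\ne\mathbb K$. This is impossible for $\mathbb K=\mathbb C$, since the only finite-dimensional division algebra over $\mathbb C$ is $\mathbb C$. For $\mathbb K=\mathbb R$, Frobenius's theorem gives $D\cong\mathbb C$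 or $D\cong\mathbb H$, so $\dim X$ is even. Take $J\in D\setminus\mathbb R$ and $M=\{(x,Jx):x\in X\}$. Then $\mathcal A\subset\mathcal A(M)=\{J\}'$, and $\{J\}'\ne B(X)$ because $J$ is not scalar. So the order is $2$.

Conversely, let $\mathbb K=\mathbb R$, let $\dim X$ be even and let $J$ be a complex structure on $X$, that is, $J^2=-1$. Then $\{J\}'$ consists of the complex-linear maps. These act transitively on nonzero vectors, so $\{J\}'$ has no nontrivial invariant subspace. It is proper and equals $\mathcal A(M)$ with $M$ the graph of $J$, so its order is $2$.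
\end{proof}

In particular, orders $\ge3$ need $\dim X=\infty$ (if $\dim X\le1$, no $\mathcal A(M)$ is proper). We shall prove Theorem~\ref{thm:main} through the following criterion.

\begin{proposition}\label{prop:crit}
Let $n\ge2$, let $A\subset B(X)$ be an $(n-1)$-transitive subalgebra, and let $M\subset X^n$ be a nonzero closed subspace with $A\subset\mathcal A(M)$ such that every nonzero $(w_1,\dots,w_n)\in M$ is linearly independent. Then every strongly closed algebra $\mathcal C$ with $A\subset\mathcal C\subset\mathcal A(M)$, in particular $\mathcal A(M)$ itself, is proper and has order $n$.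
\end{proposition}

\begin{proof}
Let $0\ne(w_j)\in M$. Then $w_1\ne0$, and there is a rank-one operator $R$ with $Rw_1\ne0$. The tuple $(Rw_j)$ is nonzero, and it is linearly dependent since $n\ge2$. So $(Rw_j)\notin M$, and $\mathcal A(M)$ is proper; hence so is $\mathcal C\subset\mathcal A(M)$. If $\mathcal C\subset\mathcal A(M')$ with $M'\subset X^k$ closed and $k<n$, then $A\subset\mathcal A(M')$, and $\mathcal A(M')=B(X)$ by Lemma~\ref{lem:trans}.
\end{proof}

We write an $n$-tuple as an operator $W:\mathbb K^n\to X$, $We_j=w_j$. The tuple is linearly independent if and only if $W$ is injective. The two requirements pull in opposite directions: $A$ must move any $n-1$ independent vectors almost anywhere, while the images $aW$, $a\in A$, of an injective $W$ must not even \emph{converge} to a nonzero noninjective operator.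

\section{The idea for $n=2$}\label{sec:toy}

\paragraph{Free shifts.} Let $X$ be $\ell_1$ with a basis consisting of all words $i_1i_2\cdots i_te_j$ with $t\ge0$, letters $i_1,\dots,i_t\in\mathbb N$ and $j\in\{1,2\}$. Let $X_0=\operatorname{span}(e_1,e_2)$, let $V_i$ be the isometry that puts the letter $i$ in front of each word, and let $z:X_0\to X$ be the inclusion. The unital algebra generated by the $V_i$ produces from $z$ the operators $W=\sum_w\alpha_wV_wz$ (finite sums), where $V_w=V_{i_1}\cdots V_{i_t}$ for $w=i_1\cdots i_t$. They are as injective as possible: $\|Wx\|=\sum_w|\alpha_w|$ for \emph{every} $x\in X_0$ with $\|x\|=1$. But this algebra is not transitive, because the closed span of the ranges $V_iX$ is invariant. Nothing ever comes back to $X_0$.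

\paragraph{One way back.} Suppose we want to send $e_1$ near $e_2$. Let us replace $V_1$ by $T=V_1D+G$, where
\[
Ge_1=\delta e_2,\quad Ge_2=0,\qquad De_1=\lambda\varepsilon e_1,\quad De_2=\lambda e_2,
\]
and $G=0$, $D=1$ on the other basis vectors; here $0<\delta,\lambda\le\frac12$ and $0<\varepsilon\le1$. Then $\delta^{-1}Te_1=e_2+\frac{\lambda\varepsilon}\delta V_1e_1$ is near $e_2$ provided that $\varepsilon$ can be made small \emph{with $\delta$ fixed}. What does this do to injectivity? Consider the simplest operators that involve $T$, namely $W=\alpha z+\beta Tz$, that is,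
\[
We_1=\alpha e_1+\beta\delta e_2+\beta\lambda\varepsilon V_1e_1,\qquad We_2=\alpha e_2+\beta\lambda V_1e_2 .
\]
Let $\pi_0$ be the coordinate projection onto $X_0$, and put $\|W\|=\|We_1\|+\|We_2\|$. For $x\in X_0$ with $\|x\|=1$,
\[
\|\pi_0W\|= 2|\alpha|+\delta|\beta|,\qquad \|\pi_0Wx\|\ge|\alpha|-\delta|\beta|,\qquad \|(1-\pi_0)W\|=\lambda(1+\varepsilon)|\beta| .
\]
Hence, as soon as $\delta\le\lambda/6$,
\begin{equation}\label{eq:toy}
\|\pi_0W\|\le2\|\pi_0Wx\|+3\delta|\beta|\le2\|\pi_0Wx\|+\tfrac12\|(1-\pi_0)W\| ,
\end{equation}
and the condition on $\delta$ \emph{does not involve $\varepsilon$}. The reason is visible in the formula for $We_2$. The damping by $\varepsilon$ acts only on the line $E=\mathbb Ke_1$, while $z$ has two independent columns, so one of them keeps its size $\lambda$. Had we damped all of $X_0$ by $\lambda\varepsilon$, then $\delta^{-1}Tz$ would tend, as $\varepsilon\to0$, to the noninjective operator $e_1\mapsto e_2$, $e_2\mapsto0$. This is the whole difference between moving $n-1$ vectors and moving $n$ vectors.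

\paragraph{What the general proof has to add.} For each task ``move $x_1,\dots,x_{n-1}$ near $e_p,0,\dots,0$'' there will be an operator $T_l=V_lD_l+G_l$ that damps strongly only the space $E=\operatorname{span}(x_i)$. It will be applied to operators $Z:\mathbb K^n\to X$ obtained earlier, and the rank-one part $G_lZ$ must be small compared with $D_lZ$. Let $U$ be the part of $Z$ in $E$, for some projection onto $E$. Since $\dim E<n$, there is a unit vector $x$ with $Ux=0$. If we knew that $\|Z\|\le C\|Zx\|$ for all unit vectors $x$, then $Zx=(Z-U)x$ would give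
\[
\|U\|\le\|Z\|+\|Z-U\|\le(1+C)\|Z-U\|.
\]
Thus the part $Z-U$, which is damped at most by $\lambda$, dominates $U$, and $\|G_lZ\|\lesssim\delta\|U\|\lesssim\delta\|D_lZ\|$ with constants independent of $\varepsilon$. So injectivity, in quantitative form, reproduces itself.

A uniform constant $C$ is too much to ask for. If $n\ge3$ and $A$ is $2$-transitive, some $a\in A$ has $\|ae_1\|$ as small as we like and $ae_2$ near $e_1$, so $W=az$ violates $\|W\|\le C\|We_1\|$. Inequality \eqref{eq:toy} indicates the remedy. We fix an increasing sequence of finite-dimensional ``windows'' with projections $\pi_m$ and require injectivity inside the window with a constant $c_m$ that may grow with $m$, up to \emph{half of the mass outside}. This still excludes noninjective operators: if $Wx=0$ the term with $c_m$ vanishes, and letting $m\to\infty$ gives $\|W\|\le0$.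

\section{The construction}\label{sec:constr}

From now on $n\ge2$ is fixed.

\paragraph{The space and the windows.} Let $\Omega$ be the set of words $i_1\cdots i_te_j$ with $t\ge0$, letters in $\mathbb N=\{1,2,\dots\}$ and $1\le j\le n$. Let $X=\ell_1(\Omega)\cong\ell_1$, with unit vector basis $\Omega$, and let $V_i$ be the isometry with $V_ib=ib$ for $b\in\Omega$. Define the level of a word by
\[
\operatorname{lev}(e_j)=0,\qquad\operatorname{lev}(ib)=\max\bigl(i,1+\operatorname{lev}(b)\bigr).
\]
Let $X_m$ be the span of the words of level at most $m$ and $\pi_m:X\to X_m$ the coordinate projection. Then $X_0=\operatorname{span}(e_1,\dots,e_n)=\mathbb K^n$ with the $\ell_1$-norm. For $m\ge1$ we have $\operatorname{lev}(ib)\le m$ if and only if $i\le m$ and $\operatorname{lev}(b)\le m-1$. Hence, for $m\ge1$,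
\begin{equation}\label{eq:windows}
X_m=X_0\oplus\bigoplus_{i\le m}V_iX_{m-1},\qquad
\pi_mV_i=V_i\pi_{m-1}\ (i\le m),\qquad \pi_mV_i=0\ (i>m),
\end{equation}
the last identity holding also for $m=0$. By induction every $X_m$ is finite-dimensional. The spaces $X_m$ increase, and $X_\infty=\bigcup_mX_m$ is dense since every word has finite level. The compatibility \eqref{eq:windows} of windows with shifts is the reason for the definition of the level. Finally, $X$ is the $\ell_1$-direct sum of $X_0,V_1X,V_2X,\dots$, and $\|v\|=\|\pi_mv\|+\|(1-\pi_m)v\|$ for $v\in X$.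

\paragraph{Tasks.} A \emph{task} is a tuple $(k;x_1,\dots,x_{n-1};p;r)$, where $k\ge0$, $1\le p\le n$, $r\in\mathbb N$, and $x_1,\dots,x_{n-1}\in X_\infty$ are linearly independent with rational (if $\mathbb K=\mathbb C$: Gaussian rational) coordinates, such that
\begin{equation}\label{eq:task}
\|(1-\pi_k)u\|\le\|\pi_ku\|\qquad\text{for all }u\in\operatorname{span}(x_1,\dots,x_{n-1}).
\end{equation}
It asks for an operator that sends $x_1$ near a multiple of $e_p$ and the other $x_i$ near $0$, with errors of order $1/r$; $k$ names a window in which the span is visible. There are countably many tasks. We fix a sequence of tasks in which each occurs infinitely often. The $l$-th term of it, $(k;x_1,\dots,x_{n-1};p;r)$, is called \emph{admissible} if $k\le l-1$ and $x_1,\dots,x_{n-1}\in X_{l-1}$. Since the $x_i$ lie in some $X_m$ and each task occurs at arbitrarily large places, each task is admissible at some place $l$ at which it occurs.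

\paragraph{Damping.} Put $\lambda=\frac1{4n}$. For each $l\ge1$ we define an invertible operator $D_l$ on $X$. If the $l$-th task is not admissible, let $D_l=1$. If it is admissible, let $E=\operatorname{span}(x_1,\dots,x_{n-1})\subset X_{l-1}$ and let $P:X_{l-1}\to E$ be a projection with $\|P\|\le n-1$. Such a projection exists: by Auerbach's lemma $E$ has a basis $(b_j)$ for which all $b_j$ and all coordinate functionals $b_j^*$ have norm $1$, and with norm-preserving extensions of the $b_j^*$ to $X_{l-1}$ we can put $P=\sum_jb_j^*(\cdot)\,b_j$. Define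
\[
D_l=\lambda\bigl((1-P)+\tfrac1rP\bigr)\ \text{ on }X_{l-1},\qquad D_l=1\ \text{ on }(1-\pi_{l-1})X .
\]
On $X_{l-1}$ the norm of $D_l$ is at most $\lambda(n+(n-1))\le\frac12$.

\paragraph{Constants.} Put $c_0=n$ and, for $m\ge1$,
\[
s_m=\max\bigl(1,\|D_1^{-1}\|,\dots,\|D_m^{-1}\|\bigr),\qquad c_m=n+(n+c_{m-1})s_m .
\]
Clearly $c_m\ge n$. Furthermore, for $k\ge0$ put
\[
\kappa_k=16n^2(1+c_k),\qquad\delta_k=\frac1{2(n+1)\kappa_k} .
\]
The number $\delta_k$ depends only on the window $k$ and on the fixed operators $D_1,\dots,D_k$. An admissible task with window $k$ has a place $l>k$, so $\delta_k$ is not affected by its precision $r$. This is what the toy example demanded.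

\paragraph{Return.} If the $l$-th task is not admissible, let $G_l=0$. If it is, put $d=\operatorname{dist}(x_1,\operatorname{span}(x_2,\dots,x_{n-1}))$ (so $d=\|x_1\|$ if $n=2$), and let $\psi\in E^*$ be a functional with $\|\psi\|=1$, $\psi(x_1)=d$ and $\psi(x_i)=0$ for $i\ge2$ (Hahn--Banach). Define
\[
G_lv=\delta_k\,\psi(P\pi_{l-1}v)\,e_p\qquad(v\in X).
\]
Finally let $T_l=V_lD_l+G_l$. In the admissible case,
\begin{equation}\label{eq:effect}
T_lx_1=\delta_kd\,e_p+\tfrac\lambda rV_lx_1,\qquad T_lx_i=\tfrac\lambda rV_lx_i\quad(i\ge2).
\end{equation}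

We collect the properties of these operators that will be used. For all $l\ge1$, $j\ge l-1$ and $v\in X$:
\begin{gather}
\|G_lv\|+\|D_lv\|\le\|v\|,\label{eq:contr}\\
D_l\pi_j=\pi_jD_l,\quad D_lX_j=X_j,\quad D_l=1\text{ on }(1-\pi_j)X,\quad G_l=G_l\pi_j .\label{eq:block}
\end{gather}
For \eqref{eq:contr} in the admissible case, note that $\|G_lv\|\le\delta_k(n-1)\|\pi_{l-1}v\|\le\frac12\|\pi_{l-1}v\|$ and $\|D_lv\|\le\frac12\|\pi_{l-1}v\|+\|(1-\pi_{l-1})v\|$. The relations \eqref{eq:block} hold because $D_l$ is the direct sum of an invertible operator on $X_{l-1}\subset X_j$ and the identity on $(1-\pi_{l-1})X$, while $G_l$ factors through $\pi_{l-1}$. By \eqref{eq:contr}, $\|T_l\|\le1$.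

\paragraph{The algebra and the subspace.} Let $A_d$ be the span of all products of at most $d$ of the operators $T_l$, including the empty product $1$, and let $A=\bigcup_dA_d$. Let $z:X_0\to X$ be the inclusion. We identify $X^n$ with the space $L(X_0,X)$ of linear maps, normed by $\|W\|=\sum_j\|We_j\|$, and put
\[
M_d=\{az:a\in A_d\},\qquad M=\bigcup_dM_d=\{az:a\in A\} .
\]
Since $A_d=\mathbb K1+\sum_lT_lA_{d-1}$ (finite sums) for $d\ge1$, we have $M_0=\mathbb Kz$ and
\begin{equation}\label{eq:Md}
M_d=\mathbb Kz+\sum_lT_lM_{d-1}\qquad(d\ge1).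
\end{equation}
$M$ is a subspace invariant under $A$, so $A\subset\mathcal A(\overline M)$. Note that $\|z\|=n$, that $\|Wx\|\le\|W\|$ for $x\in X_0$ with $\|x\|=1$, and that the norm of $L(X_0,X)$ is additive over the summands $X_0,V_1X,V_2X,\dots$ and over $\pi_mX,(1-\pi_m)X$.

\section{Injectivity survives}\label{sec:inj}

For $W\in L(X_0,X)$, $m\ge0$ and $x\in X_0$ with $\|x\|=1$ we consider the inequality
\begin{equation}\label{eq:key}
\|\pi_mW\|\le\tfrac12\|(1-\pi_m)W\|+c_m\|\pi_mWx\| .
\end{equation}

The first lemma makes precise the argument from Section~\ref{sec:toy} that injectivity of $Z$ protects $D_lZ$ from the damping.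

\begin{lemma}\label{lem:escape}
Suppose that the $l$-th task is admissible with window $k$, and that $Z\in L(X_0,X)$ satisfies \eqref{eq:key} for $m=k$ and all $x\in X_0$ with $\|x\|=1$. Then
\begin{equation}\label{eq:escape}
\|G_lZ\|\le\frac1{2(n+1)}\|D_lZ\| .
\end{equation}
\end{lemma}

\begin{proof}
Let $v=\pi_{l-1}Z$ and $s=(1-\pi_{l-1})Z$. Split $v=U+H$ with $U=Pv\in L(X_0,E)$ and $H=(1-P)v$. So $Z=U+H+s$, and we write $\pi=\pi_k$. Three facts enter:
\begin{itemize}
\item $\dim E=n-1<n$, so there is $x\in X_0$ with $\|x\|=1$ and $Ux=0$;
\item $k\le l-1$, so $\pi s=0$;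
\item \eqref{eq:task} holds on $E$, so, summing over columns, $\|(1-\pi)U\|\le\|\pi U\|$.
\end{itemize}
By the first two, $\pi Z=\pi U+\pi H$ and $\pi Zx=\pi Hx$, whence $\|\pi Zx\|\le\|H\|$. Inequality \eqref{eq:key} with $m=k$ and the third fact give
\[
\|\pi U\|-\|\pi H\|\le\|\pi Z\|\le\tfrac12\bigl(\|\pi U\|+\|(1-\pi)H\|+\|s\|\bigr)+c_k\|H\| .
\]
Since $\|\pi H\|+\frac12\|(1-\pi)H\|\le\|H\|$, it follows that $\|\pi U\|\le2(1+c_k)\|H\|+\|s\|$, and
\[
\|U\|\le2\|\pi U\|\le4(1+c_k)\|H\|+2\|s\| .
\]
Now $D_lv=\lambda(H+\frac1rU)$, so $H=(1-P)(H+\frac1rU)=\lambda^{-1}(1-P)D_lv$. As $\|1-P\|\le n$, we get $\|H\|\le n\lambda^{-1}\|D_lv\|=4n^2\|D_lv\|$, whatever $r$ is. Therefore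
\[
\|U\|\le16n^2(1+c_k)\bigl(\|D_lv\|+\|s\|\bigr)=\kappa_k\|D_lZ\| ,
\]
because $D_lZ=D_lv+s$ with $D_lv$ in $X_{l-1}$ and $s$ in $(1-\pi_{l-1})X$. Finally, $\|G_lZ\|=\delta_k\sum_j|\psi(Ue_j)|\le\delta_k\|U\|\le\delta_k\kappa_k\|D_lZ\|$, which is \eqref{eq:escape}.
\end{proof}

This is the only place where it matters that a task prescribes $n-1$ vectors and not $n$.

\begin{proposition}\label{prop:key}
Inequality \eqref{eq:key} holds for all $W\in M$, all $m\ge0$ and all $x\in X_0$ with $\|x\|=1$.
\end{proposition}

\begin{proof}
We use induction on $d$, where $W\in M_d$, treating all $m$ and $x$ together. For $d=0$ we have $W=\alpha z$, and \eqref{eq:key} reads $n|\alpha|\le c_m|\alpha|$, which is true.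

Let $d\ge1$ and assume the claim for $M_{d-1}$. Then \eqref{eq:escape} holds for every $l$ and every $Z\in M_{d-1}$: by Lemma~\ref{lem:escape} if the $l$-th task is admissible, and trivially otherwise since then $G_l=0$. Let $W\in M_d$. By \eqref{eq:Md}, with $Z_l\in M_{d-1}$ and finite sums,
\[
W=\alpha z+\sum_lT_lZ_l=R+\sum_lV_lD_lZ_l,\qquad R=\alpha z+\sum_lG_lZ_l\in L(X_0,X_0).
\]
Fix $m$ and $x$. For $m=0$ all sums over $l\le m$ below are empty and the terms with $s_m$ are absent.

\emph{The two parts of $W$.} By \eqref{eq:windows} and \eqref{eq:block} (with $j=m-1\ge l-1$ when $l\le m$),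
\begin{equation}\label{eq:parts}
\begin{aligned}
\pi_mW&=R+\sum_{l\le m}V_lD_l\pi_{m-1}Z_l,\\
\|(1-\pi_m)W\|&=\sum_{l\le m}\|(1-\pi_{m-1})Z_l\|+\sum_{l>m}\|D_lZ_l\| .
\end{aligned}
\end{equation}
Here we used that $D_l$ is the identity far out: for $l\le m$ the tail of $Z_l$ reappears in the tail of $W$ with its full norm. Let
\[
N=\|\pi_mWx\|=\|Rx\|+\sum_{l\le m}\|D_l\pi_{m-1}Z_lx\|,\qquad \gamma=\sum_{l>m}\|G_lZ_l\| .
\]
We have to bound $\|\pi_mW\|$ by $c_mN$ plus half of the tail in \eqref{eq:parts}. By \eqref{eq:escape},
\begin{equation}\label{eq:gamma}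
(n+1)\gamma\le\tfrac12\sum_{l>m}\|D_lZ_l\| .
\end{equation}

\emph{The value at $x$.} By definition of $s_m$,
\begin{equation}\label{eq:valx}
\sum_{l\le m}\|\pi_{m-1}Z_lx\|\le s_mN .
\end{equation}
For $l\le m$ we have $G_lZ_lx=G_l\pi_{m-1}Z_lx$, of norm at most $\|\pi_{m-1}Z_lx\|$ by \eqref{eq:contr}. For $l>m$ we have $\|G_lZ_lx\|\le\|G_lZ_l\|$. Solving $Rx=\alpha x+\sum_lG_lZ_lx$ for $\alpha x$ and using $\|x\|=1$ and \eqref{eq:valx}, we find
\begin{equation}\label{eq:alpha}
|\alpha|\le\|Rx\|+\sum_{l\le m}\|\pi_{m-1}Z_lx\|+\gamma\le N+s_mN+\gamma .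
\end{equation}

\emph{The norm inside the window.} By \eqref{eq:parts}, $\|z\|=n$ and \eqref{eq:contr},
\begin{align*}
\|\pi_mW\|&\le n|\alpha|+\gamma+\sum_{l\le m}\bigl(\|G_l\pi_{m-1}Z_l\|+\|D_l\pi_{m-1}Z_l\|\bigr)\\
&\le n|\alpha|+\gamma+\sum_{l\le m}\|\pi_{m-1}Z_l\| .
\end{align*}
The induction hypothesis for $Z_l$ in the window $m-1$ says
\[
\|\pi_{m-1}Z_l\|\le\tfrac12\|(1-\pi_{m-1})Z_l\|+c_{m-1}\|\pi_{m-1}Z_lx\|\qquad(l\le m).
\]
Summing and inserting \eqref{eq:alpha}, \eqref{eq:valx} and \eqref{eq:gamma}, we obtain
\begin{align*}
\|\pi_mW\|&\le(n+ns_m+c_{m-1}s_m)N+(n+1)\gamma+\tfrac12\sum_{l\le m}\|(1-\pi_{m-1})Z_l\|\\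
&\le c_mN+\tfrac12\Bigl(\sum_{l>m}\|D_lZ_l\|+\sum_{l\le m}\|(1-\pi_{m-1})Z_l\|\Bigr)
=c_mN+\tfrac12\|(1-\pi_m)W\|
\end{align*}
for $m\ge1$. For $m=0$ the same computation gives the constant $n=c_0$ in front of $N$.
\end{proof}

The factor $\frac12$ does not deteriorate in the induction because the contributions to the tail in \eqref{eq:parts} add up exactly. The growth of $c_m$ is harmless, as the next proof shows.

\begin{corollary}\label{cor:inj}
Every nonzero $W\in\overline M$ is an injective map $X_0\to X$.
\end{corollary}

\begin{proof}
By continuity \eqref{eq:key} holds for $W\in\overline M$. If $Wx=0$ with $\|x\|=1$, then $\|\pi_mW\|\le\frac12\|(1-\pi_m)W\|$ for all $m$. As $m\to\infty$ we have $\pi_mW\to W$, so $\|W\|\le0$.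
\end{proof}

\section{Transitivity}\label{sec:dense}

\begin{lemma}\label{lem:move}
Let $x_1,\dots,x_{n-1}\in X$ be linearly independent, $1\le p\le n$ and $\eta>0$. There is $a\in A$ with $\|ax_1-e_p\|<\eta$ and $\|ax_i\|<\eta$ for $i\ge2$.
\end{lemma}

\begin{proof}
We approximate the $x_i$ by vectors $x_i'$ that occur in a task. The window $k$ has to be fixed first, since the norm of the operator used will be governed by $\delta_k^{-1}$.

Let $E=\operatorname{span}(x_1,\dots,x_{n-1})$, let $\mu>0$ be such that $\|\sum c_ix_i\|\ge\mu\sum|c_i|$ for all scalars $c_i$, and put $d=\operatorname{dist}(x_1,\operatorname{span}(x_2,\dots,x_{n-1}))>0$. Since $\pi_m\to1$ uniformly on the compact unit sphere of $E$, we may fix $k$ with $\|(1-\pi_k)u\|\le\frac14\|u\|$, hence $\|\pi_ku\|\ge\frac34\|u\|$, for all $u\in E$.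

Let $0<\rho\le\min(1,\mu/4)$ and choose $x_i'\in X_\infty$ with (Gaussian) rational coordinates and $\|x_i-x_i'\|<\rho$. For $u=\sum c_ix_i$ and $u'=\sum c_ix_i'$ we have
\[
\|u-u'\|\le\rho\sum|c_i|\le\tfrac\rho\mu\|u\|\le\tfrac14\|u\| .
\]
Hence $\|u'\|\ge\frac34\|u\|$. So the $x_i'$ are linearly independent, and, taking $c_1=1$, we see that $d'=\operatorname{dist}(x_1',\operatorname{span}(x_2',\dots,x_{n-1}'))\ge\frac34d$. Moreover
\[
\|(1-\pi_k)u'\|\le\tfrac14\|u\|+\tfrac14\|u\|=\tfrac12\|u\|=\tfrac34\|u\|-\tfrac14\|u\|\le\|\pi_ku'\| ,
\]
which is \eqref{eq:task}. Thus $(k;x_1',\dots,x_{n-1}';p;r)$ is a task for every $r\in\mathbb N$. Let $l$ be a place at which it occurs and is admissible, and put $a=(\delta_kd')^{-1}T_l\in A$. By \eqref{eq:effect}, applied to this task,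
\[
ax_1-e_p=\frac\lambda{r\delta_kd'}V_lx_1'+a(x_1-x_1'),\qquad
ax_i=\frac\lambda{r\delta_kd'}V_lx_i'+a(x_i-x_i')\quad(i\ge2).
\]
Since $\|T_l\|\le1$, $\lambda\le1$ and $\|x_i'\|\le1+\|x_i\|$, all these vectors have norm at most
\[
\frac1{\delta_kd'}\Bigl(\rho+\frac{1+\max_i\|x_i\|}r\Bigr)\le\frac2{\delta_kd}\Bigl(\rho+\frac{1+\max_i\|x_i\|}r\Bigr).
\]
Here $\delta_k$ and $d$ depend neither on $\rho$ nor on $r$. So the bound is less than $\eta$ if $\rho$ is small and $r$ is large.
\end{proof}

The lemma reaches only the vectors $e_p$. The shifts, which are still present in $T_l$, do the rest.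

\begin{lemma}\label{lem:span}
$Y=\operatorname{span}\{ae_p:a\in A,\ 1\le p\le n\}$ contains $X_\infty$.
\end{lemma}

\begin{proof}
$Y$ is $A$-invariant and contains $X_0$, since $1\in A$. Suppose that $m\ge1$ and $X_{m-1}\subset Y$, and let $i\le m$ and $v\in X_{m-1}$. By \eqref{eq:block}, $v=D_iu$ with $u\in X_{m-1}\subset Y$. So $V_iv=V_iD_iu=T_iu-G_iu\in Y$, as $G_iu\in X_0$. By \eqref{eq:windows}, $X_m\subset Y$.
\end{proof}

\begin{proposition}\label{prop:trans}
The algebra $A$ is $(n-1)$-transitive.
\end{proposition}

\begin{proof}
Let $x_1,\dots,x_{n-1}$ be linearly independent and let $O$ be the closure of $\{(ax_1,\dots,ax_{n-1}):a\in A\}$, a closed $A$-invariant subspace of $X^{n-1}$. Lemma~\ref{lem:move}, applied to the tuple with its entries permuted so that $x_i$ comes first, shows that $O$ contains the vector with $e_p$ in position $i$ and $0$ elsewhere, for all $p$ and $i$. By invariance and Lemma~\ref{lem:span}, $O$ contains all vectors with one entry in $X_\infty$ and $0$ elsewhere. As $X_\infty$ is dense and $O$ is a closed subspace, $O=X^{n-1}$. A shorter independent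 tuple extends to one of length $n-1$, because $\dim X=\infty$, and density for the longer tuple implies it for the shorter one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $n=1$ was settled in Section~\ref{sec:question}. Let $n\ge2$. The closed subspace $\overline M\subset X^n$ contains $z\ne0$, satisfies $A\subset\mathcal A(\overline M)$, and by Corollary~\ref{cor:inj} all its nonzero elements are linearly independent tuples. By Proposition~\ref{prop:trans}, $A$ is $(n-1)$-transitive. By Proposition~\ref{prop:crit}, $\mathcal A(\overline M)$ is a proper strongly closed subalgebra of $B(X)$ of order $n$, and $X\cong\ell_1$.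
\end{proof}

\begin{remark}
Proposition~\ref{prop:crit} gives more: every strongly closed algebra between the strong closure of $A$ and $\mathcal A(\overline M)$ has order $n$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Strongly Closed Subalgebras of $B(X)$},
\url{https://www.impan.pl/shop/en/publication/transaction/download/product/108331}.
\end{thebibliography}

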